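\title{Entire radial solutions of $\Delta^m u=|u|^p$ and the shape of the blow-up hypersurface}

\begin{abstract}
For the radial polyharmonic equation $\Delta_\mu^m u=|u|^p$, where $\Delta_\mu v=v''+\frac{\mu}{r}v'$, the initial data in $\mathbb R^m$ whose solution blows up exactly at radius $1$ form a hypersurface $\mathcal H$. Scaling maps $\mathcal H$ homeomorphically onto the unit sphere minus a compact set $E$, the set of directions of entire solutions, and $E$ is nonempty exactly in the critical and supercritical cases. We ask whether $E$ is then a single point. This is true in the critical case for every $m\ge2$, and for $m=2,3$ in the whole critical and supercritical range. It is false in general: for every $m\ge12$ there are supercritical $p$ and $\mu$ for which $E$ contains a homeomorphic copy of a closed ball of dimension at least $2$. The counterexample comes from the limit $\mu\to\infty$, in which the question reduces to counting the roots of a polynomial in a half-plane.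
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $m\ge2$ be an integer and let $p>1$ and $\mu\ge0$ be real. For functions of $r\ge0$ put
\[
\Delta_\mu v=v''+\frac{\mu}{r}\,v'=r^{-\mu}(r^{\mu}v')',\qquad n=\mu+1 .
\]
If $n$ is an integer, $\Delta_\mu$ is the Laplacian acting on radial functions in $\mathbb R^n$; in general $n$ plays the role of a dimension that need not be an integer. We study the equation
\begin{equation}\label{eq:main}
\Delta_\mu^m u=|u|^p
\end{equation}
with initial data $\xi=(\xi_1,\dots,\xi_m)\in\mathbb R^m$,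
\begin{equation}\label{eq:data}
\Delta_\mu^{i-1}u(0)=\xi_i,\qquad (\Delta_\mu^{i-1}u)'(0)=0,\qquad i=1,\dots,m .
\end{equation}
This problem has a unique maximal solution $u_\xi$, defined on an interval $[0,\rho(\xi))$ with $\rho(\xi)\in(0,\infty]$. The solution is called \emph{entire} if $\rho(\xi)=\infty$; for instance $\rho(0)=\infty$. The object of this paper is the set
\[
\mathcal H=\{\xi\in\mathbb R^m:\rho(\xi)=1\},
\]
which for integer $n$ parametrizes the radial solutions in the unit ball of $\mathbb R^n$ that blow up at the boundary.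

\subsection*{Scaling}
Put $\alpha=\frac{2m}{p-1}$, so that $\alpha p=\alpha+2m$. If $u$ solves \eqref{eq:main}, so does $u_\lambda(r)=\lambda^{\alpha}u(\lambda r)$ for every $\lambda>0$. On initial data this is the action
\[
\lambda*\xi=(\lambda^{\alpha_1}\xi_1,\dots,\lambda^{\alpha_m}\xi_m),\qquad \alpha_i=\alpha+2(i-1),
\]
and $\rho(\lambda*\xi)=\rho(\xi)/\lambda$. All $\alpha_i$ are positive, so for $\xi\ne0$ the function $\lambda\mapsto|\lambda*\xi|$ increases strictly from $0$ to $\infty$, and the orbit of $\xi$ meets the unit sphere $S=S^{m-1}$ in exactly one point $\pi(\xi)$. The map $\pi:\mathbb R^m\setminus\{0\}\to S$ is the \emph{scaling-projection}. An orbit on which $\rho<\infty$ meets $\mathcal H$ exactly once, and an orbit on which $\rho=\infty$ does not meet it at all. The shape of $\mathcal H$ is therefore governed by the set of directions of entire solutions,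
\[
E=\{\zeta\in S:\rho(\zeta)=\infty\}=\pi\big(\{\xi\neq0:\rho(\xi)=\infty\}\big),
\]
and $\pi(\mathcal H)\cap E=\emptyset$. We shall see that $E$ lies in the open orthant
\[
\mathcal O=\{\xi\in\mathbb R^m:(-1)^{m-i}\xi_i<0\ \text{for all }i\},
\]
which consists of the data for which $(-1)^mu$ and its images under $-\Delta_\mu,\dots,(-\Delta_\mu)^{m-1}$ are all positive at $r=0$.

\subsection*{Criticality}
Equation \eqref{eq:main} is \emph{subcritical} if $n\le2m$, or if $n>2m$ and $p<\frac{n+2m}{n-2m}$. It is \emph{critical} if $n>2m$ and $p=\frac{n+2m}{n-2m}$, and \emph{supercritical} if $n>2m$ and $p>\frac{n+2m}{n-2m}$. The three cases are distinguished by the sign of one number,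
\begin{equation}\label{eq:omega}
\omega=n-2m-2\alpha :
\end{equation}
the equation is subcritical, critical or supercritical according as $\omega<0$, $\omega=0$ or $\omega>0$. Indeed, $\omega<0$ if $n\le2m$, and for $n>2m$ the inequality $\omega>0$ reads $p-1>\frac{4m}{n-2m}$. The number $\omega$ measures how the integral $\int_0^\infty r^\mu|u|^{p+1}\,dr$ reacts to scaling: since $\alpha(p+1)=2\alpha+2m$, replacing $u$ by $u_\lambda$ multiplies it by $\lambda^{-\omega}$.

\subsection*{The question}
The problem, which comes from \cite{LRS}, is to prove or disprove the following.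

\begin{quote}
\textbf{Assertion (A).} Let $m\ge3$ and let \eqref{eq:main} be critical or supercritical. Then $\mathcal H$ is an unbounded hypersurface in $\mathbb R^m$, and there is a point $\xi_0\in S\cap\mathcal O$ such that $\pi|_{\mathcal H}$ is a homeomorphism of $\mathcal H$ onto $S\setminus\{\xi_0\}$.
\end{quote}

Since $\pi(\mathcal H)$ misses $E$, the conclusion of (A) fails as soon as $E$ has two points, that is, as soon as there are two nonzero entire solutions that are not rescalings of each other. One would guess that this does not happen. Modulo scaling, the data in $\mathcal O$ form an open simplex of dimension $m-1$. A solution that starts there and is not entire loses one of the $m$ signs that define $\mathcal O$ at some finite radius. In the critical and supercritical cases a topological argument shows that these $m$ ways of leaving cannot account for the whole simplex, and it forces nothing more than one exceptional point. For $m=2$ the simplex is an arc, and a comparison argument of a few lines (Section~\ref{sec:diff})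 shows that the exceptional point is unique. In the critical case there is an explicit entire solution, a multiple of $(1+r^2)^{-(n-2m)/2}$, and it turns out to be the only one. Nevertheless (A) is false.

\begin{theorem}\label{thm:counter}
Let $m\ge12$. There is $p_m$ such that for all $p>p_m$ outside a discrete subset of $(p_m,\infty)$ there is $\mu_0(m,p)$ with the following property. For every real $\mu\ge\mu_0$, equation \eqref{eq:main} is supercritical and $E$ contains a homeomorphic copy of a closed ball of dimension at least $2$. In particular, $\pi|_{\mathcal H}$ is not a homeomorphism onto $S\setminus\{\xi_0\}$ for any $\xi_0$.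
\end{theorem}

The second theorem describes $\mathcal H$ in general and gives cases in which the conclusion of (A) is true. Hypersurfaces are meant in the topological sense.

\begin{theorem}\label{thm:structure}
Let $m\ge2$, $\mu\ge0$, $p>1$.
\begin{enumerate}
\item[(a)] $E$ is a compact subset of $S\cap\mathcal O$. The set $\mathcal H$ is a closed topological hypersurface, and $\pi|_{\mathcal H}$ is a homeomorphism onto $S\setminus E$. The set $\mathcal H$ is unbounded if and only if $E\ne\emptyset$.
\item[(b)] $E=\emptyset$ if and only if \eqref{eq:main} is subcritical.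
\item[(c)] If \eqref{eq:main} is critical, then $E$ is a single point; thus the conclusion of \textup{(A)} holds in the critical case for every $m\ge2$ and real $\mu$.
\item[(d)] If $m\in\{2,3\}$ and \eqref{eq:main} is critical or supercritical, then $E$ is a single point; thus the conclusion of \textup{(A)} holds.
\end{enumerate}
\end{theorem}

By (a) and (b), in the critical and supercritical cases the conclusion of (A) holds if and only if $E$ is a single point. The supercritical case for $4\le m\le11$, and for $m\ge12$ outside the parameters of Theorem~\ref{thm:counter}, is not decided here.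

\subsection*{Outline}
One observation links the two theorems. Normalize two entire solutions so that they agree at $r=0$. If they are different, their graphs must cross infinitely often (Proposition~\ref{prop:osc}). Parts (c) and (d) of Theorem~\ref{thm:structure} are proved by excluding such oscillation (Sections~\ref{sec:diff}--\ref{sec:three}). Theorem~\ref{thm:counter} is proved by producing it (Section~\ref{sec:counter}). As $\mu\to\infty$, the operator $\Delta_\mu$ becomes $\partial_s$ in the variable $s=r^2/(2\mu)$. The limit equation has an explicit decaying solution, and its admissible perturbations correspond to the roots of a polynomial of degree $m$ in a half-plane. One root always lies there and reflects scaling; for $m\ge12$ a pair of complex roots can join it. Parts (a) and (b) occupy Sections~\ref{sec:geometry} and~\ref{sec:poho}. Section~\ref{sec:counter} depends logically only on Section~\ref{sec:prelim}.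

\section{The equation as a system}\label{sec:prelim}

Put $u_i=\Delta_\mu^{i-1}u$ for $1\le i\le m$ and $u_{m+1}=|u_1|^p$, so that \eqref{eq:main} reads $\Delta_\mu u_i=u_{i+1}$. For a bounded continuous function $f$ on $(0,R]$ let
\[
Vf(r)=\int_0^r t^{-\mu}\int_0^t\sigma^\mu f(\sigma)\,d\sigma\,dt .
\]
Then $\Delta_\mu Vf=f$ on $(0,R]$, the function $Vf$ has two more continuous derivatives than $f$ there, $V$ preserves inequalities, and
\begin{equation}\label{eq:V}
|(Vf)'(r)|\le\frac rn\sup_{(0,r]}|f|,\qquad |Vf(r)|\le\frac{r^2}{2n}\sup_{(0,r]}|f|,\qquad V(r^{2l})=\frac{r^{2l+2}}{(2l+2)(2l+n)} .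
\end{equation}
The problem \eqref{eq:main}--\eqref{eq:data} is equivalent to $u_i=\xi_i+Vu_{i+1}$, $1\le i\le m$. Since $p>1$, the function $|t|^p$ is $C^1$. By \eqref{eq:V}, these integral equations define a contraction on a ball of $C([0,\delta])^m$ when $\delta$ is small, uniformly for $\xi$ in a bounded set. For $r>0$ the equation is a first-order system for $(u_i,u_i')_{i\le m}$ with locally Lipschitz right side. The standard theory of ordinary differential equations gives the following facts.
\begin{enumerate}
\item[(F1)] For every $\xi$ there is a unique maximal solution, and $u\in C^{2m}(0,\rho(\xi))$. Two solutions for which $(u_i,u_i')_i$ agree at one point $r_0>0$ are identical.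
\item[(F2)] If $R<\rho(\xi)$, then $\rho(\xi')>R$ for $\xi'$ near $\xi$, and $(u_i,u_i')_i$ depends continuously on $\xi'$, uniformly on $[0,R]$. In particular $\rho$ is lower semicontinuous.
\item[(F3)] If $\rho(\xi)<\infty$, then $(u_i,u_i')_i$ is unbounded on $[0,\rho(\xi))$.
\item[(F4)] If $R<\infty$ and $u_{i+1}$ is bounded on $[0,R)$, then so are $u_i$ and $u_i'$, by \eqref{eq:V}.
\end{enumerate}

For entire solutions it is convenient to change signs. Let $D=-\Delta_\mu$ and $w_i=-(-1)^{m-i}u_i$, so that $w_1=(-1)^mu$ and $w_m=-u_m$. Then \eqref{eq:main} becomes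
\begin{equation}\label{eq:system}
Dw_i=w_{i+1}\quad(1\le i\le m),\qquad w_{m+1}:=|w_1|^p ,
\end{equation}
and $\xi\in\mathcal O$ if and only if $w_i(0)>0$ for all $i$. A solution of \eqref{eq:system} is called \emph{regular} if $w_i'(0)=0$ for all $i$, that is, if
\begin{equation}\label{eq:regular}
r^\mu w_i'(r)=-\int_0^r t^\mu w_{i+1}(t)\,dt,\qquad\text{equivalently}\qquad w_i=w_i(0)-Vw_{i+1}.
\end{equation}

The following elementary fact will be used repeatedly.

\begin{lemma}\label{lem:growth}
If $\Delta_\mu f\ge c>0$ on $[r_0,\infty)$ with $r_0>0$, then $f'(r)\ge\frac{c}{2n}r$ for large $r$, and $f(r)\to\infty$.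
\end{lemma}

\begin{proof}
Integrating $(r^\mu f')'\ge cr^\mu$ and dividing by $r^\mu$ gives $f'(r)\ge\frac cn r-Cr^{-\mu}$ with a constant $C$.
\end{proof}

Finally, the map $(\lambda,\zeta)\mapsto\lambda*\zeta$ is a homeomorphism
\begin{equation}\label{eq:polar}
(0,\infty)\times S\longrightarrow\mathbb R^m\setminus\{0\}.
\end{equation}
It is a continuous bijection, and the solution $\lambda$ of $|\lambda*\xi|^2=1$ depends continuously on $\xi\ne0$ by the implicit function theorem, because $\partial_\lambda|\lambda*\xi|^2>0$. In particular $\pi$ is continuous, and $\pi(\xi)=\pi(\xi')$ exactly when $\xi$ and $\xi'$ lie on the same orbit.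

\section{Blow-up, sign and decay; the geometry of $\mathcal H$}\label{sec:geometry}

To invert $\pi|_{\mathcal H}$ continuously we need $\rho$ to be continuous, and (F2) gives only half of this. The other half requires a blow-up criterion that involves the solution at a single radius and consists of open conditions, so that it survives small changes of the data. The criterion says that once all $u_i$ are positive and increasing and $u_1$ is large, the remaining lifetime is short.

\begin{lemma}\label{lem:blowup}
Suppose that $u_i(r_0)>0$ and $u_i'(r_0)\ge0$ for all $i\le m$ at some $r_0>0$, and that $u_1(r_0)\ge\Lambda>0$. If $0<\eta\le r_0$ and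
\[
2^{-(\mu+1)m}\eta^{2m}\Lambda^{p-1}\ge B:=2^{2m/(p-1)},
\]
then $\rho\le r_0+2m\eta$.
\end{lemma}

\begin{proof}
As long as all $u_i$ are positive, the functions $r^\mu u_i'$ are nondecreasing, so $u_i'\ge0$ and $u_i\ge u_i(r_0)>0$. Hence $u_i>0$ and $u_i'\ge0$ on $[r_0,\rho)$, and $u_{m+1}=u_1^p$ is nondecreasing too. Suppose $\rho>r_0+2m\eta$. Let $r\ge r_0$, $0<h\le\eta$ and $t\in[r,r+h]$, with $r+h<\rho$. Then $t\le2r$, so
\[
u_i'(t)\ge t^{-\mu}\int_r^t\sigma^\mu u_{i+1}(\sigma)\,d\sigma\ge2^{-\mu}(t-r)\,u_{i+1}(r),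
\]
and $u_i(r+h)\ge2^{-\mu-1}h^2u_{i+1}(r)$. Applying this for $i=m,m-1,\dots,1$ on $m$ consecutive intervals of length $h$ gives
\[
u_1(r+mh)\ge2^{-(\mu+1)m}h^{2m}u_1(r)^p .
\]
Let $h_k=2^{-k}\eta$ and $r_{k+1}=r_k+mh_k$, so that $r_k\uparrow r_0+2m\eta$. If $u_1(r_k)\ge\Lambda B^k$, then
\[
u_1(r_{k+1})\ge\big(2^{-(\mu+1)m}\eta^{2m}\Lambda^{p-1}\big)\,\big(2^{-2mk}B^{k(p-1)}\big)\,\Lambda B^k\ge\Lambda B^{k+1},
\]
because $B^{p-1}=2^{2m}$. So $u_1(r_k)\to\infty$, although $u_1$ is continuous on $[0,r_0+2m\eta]$. This is a contradiction.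
\end{proof}

Superlinearity is what makes the lemma work: for $p>1$ the gain $u_1^{p-1}$ outweighs the loss $h^{2m}$ caused by halving the step. A first consequence is that entire solutions have no choice of signs.

\begin{lemma}\label{lem:sign}
If $\xi\ne0$ and $\rho(\xi)=\infty$, then $w_i>0$ on $[0,\infty)$ for $1\le i\le m$. In particular $\xi\in\mathcal O$.
\end{lemma}

\begin{proof}
The only monotonicity available a priori is that $r^\mu u_m'=\int_0^rt^\mu|u|^p\,dt\ge0$. Suppose $u_m(r_0)>0$ for some $r_0$. Then $u_m\ge u_m(r_0)$ on $[r_0,\infty)$, and Lemma~\ref{lem:growth} shows successively that $u_{m-1},\dots,u_1$ tend to $+\infty$ and have positive derivatives for large $r$. Lemma~\ref{lem:blowup} with $\eta=1$ at a large radius gives $\rho<\infty$, a contradiction. So $w_m=-u_m\ge0$.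

Let $i<m$ and suppose $w_{i+1}\ge0$. Then $w_i$ is nonincreasing by \eqref{eq:regular}. If $w_i(r_0)<0$, then $w_i\le w_i(r_0)<0$ on $[r_0,\infty)$. For $i>1$, Lemma~\ref{lem:growth} applied to $\Delta_\mu w_{i-1}=-w_i$ gives $w_{i-1}\to+\infty$, applied to $\Delta_\mu(-w_{i-2})=w_{i-1}$ it gives $w_{i-2}\to-\infty$, and so on down to $w_1$. Whether $i=1$ or $i>1$, we get $|u_1|\ge c>0$ for large $r$. Then $\Delta_\mu u_m\ge c^p$ for large $r$ and $u_m\to+\infty$, contradicting $u_m\le0$. By downward induction all $w_i$ are nonnegative, hence nonincreasing.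

If $w_i(r_0)=0$ for some $i$ and $r_0\ge0$, then $w_i=0$ on $[r_0,\infty)$, so $w_{i+1}=Dw_i=0$ on $(r_0,\infty)$. Since $w_{m+1}=0$ means $w_1=0$, going around the cycle shows that all $w_j$ vanish on $(r_0,\infty)$. By (F1), $u\equiv0$, which contradicts $\xi\ne0$.
\end{proof}

Positivity in turn forces decay at the rate singled out by scaling.

\begin{lemma}\label{lem:decay}
For a nonzero entire solution there is $C$ such that $w_i(r)\le Cr^{-\alpha_i}$ for $r\ge1$ and $1\le i\le m$. Moreover $r|w_i'(r)|\le2^\mu w_i(r)$ for $r>0$.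
\end{lemma}

\begin{proof}
All of $w_1,\dots,w_{m+1}$ are positive and nonincreasing. By \eqref{eq:regular}, $-w_i'(t)\ge\frac tn w_{i+1}(t)$, so
\begin{equation}\label{eq:chain}
w_i(r)\ge\int_r^{2r}|w_i'(t)|\,dt\ge\frac{3r^2}{2n}\,w_{i+1}(2r).
\end{equation}
Chaining these $m$ inequalities gives $w_1(r)\ge cr^{2m}w_1(2^mr)^p$ with $c>0$. For $y(r)=r^\alpha w_1(r)$ this reads $y(2^mr)^p\le C_1y(r)$, because $\alpha p-2m=\alpha$. Let $M=\max\{\sup_{[1,2^m]}y,\;C_1^{1/(p-1)}\}$. If $y(r)\le M$, then $y(2^mr)^p\le C_1M\le M^p$. Hence $y\le M$ on $[1,\infty)$, which is the bound for $w_1$. The bounds for $w_2,\dots,w_m$ follow from \eqref{eq:chain}, written as $w_{i+1}(2r)\le\frac{2n}{3}r^{-2}w_i(r)$. Finally, $r^\mu|w_i'|$ is nondecreasing, so $|w_i'(t)|\ge2^{-\mu}|w_i'(r)|$ on $[r,2r]$ and $w_i(r)\ge\int_r^{2r}|w_i'|\ge2^{-\mu}r|w_i'(r)|$.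
\end{proof}

\begin{proposition}\label{prop:rho}
If $\rho_0=\rho(\xi)<\infty$, then $u_i(r)\to+\infty$ as $r\to\rho_0$ and $u_i'>0$ near $\rho_0$, for every $i\le m$. The map $\rho:\mathbb R^m\to(0,\infty]$ is continuous.
\end{proposition}

\begin{proof}
If $u_1$ were bounded on $[0,\rho_0)$, then $u_{m+1}$ would be bounded, and by (F4) so would all $u_i$ and $u_i'$, contradicting (F3). So $u_1$ is unbounded, and by (F4) again no $u_i$ is bounded. Since $u_m$ is nondecreasing, $u_m\to+\infty$; since $r^\mu u_m'$ is nondecreasing, vanishes at $0$ and is not identically zero, $u_m'>0$ near $\rho_0$. Suppose $u_{i+1}\to+\infty$ for some $i<m$. Then $r^\mu u_i'$ is strictly increasing near $\rho_0$, so it is bounded below and has a fixed sign near $\rho_0$. Thus $u_i$ is bounded below, monotone near $\rho_0$ and unbounded. Therefore $u_i\to+\infty$, and the fixed sign is positive.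

By (F2), $\rho$ is lower semicontinuous, which is continuity at points where $\rho=\infty$. For upper semicontinuity at $\xi$, let $0<\eta<\rho_0/2$ and choose $\Lambda$ with $2^{-(\mu+1)m}\eta^{2m}\Lambda^{p-1}=B$. Pick $r_0\in(\rho_0/2,\rho_0)$ with $u_i(r_0)>0$, $u_i'(r_0)>0$ for all $i$ and $u_1(r_0)>\Lambda$. By (F2) these strict inequalities hold for all data $\xi'$ near $\xi$, and Lemma~\ref{lem:blowup} gives $\rho(\xi')\le r_0+2m\eta<\rho_0+2m\eta$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}(a)]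
The set $E=S\cap\rho^{-1}(\infty)$ is closed in $S$, hence compact, and $E\subset\mathcal O$ by Lemma~\ref{lem:sign}. The set $\mathcal H=\rho^{-1}(1)$ is closed and does not contain $0$. Define $\Phi:S\setminus E\to\mathbb R^m$ by $\Phi(\zeta)=\rho(\zeta)*\zeta$. It is continuous, it maps into $\mathcal H$ because $\rho(\Phi(\zeta))=\rho(\zeta)/\rho(\zeta)=1$, and $\pi(\Phi(\zeta))=\zeta$. If $\xi\in\mathcal H$ and $\pi(\xi)=\lambda*\xi$, then $\rho(\pi(\xi))=1/\lambda$, so $\pi(\xi)\notin E$ and $\Phi(\pi(\xi))=\xi$. Thus $\Phi$ is a continuous inverse of $\pi|_{\mathcal H}:\mathcal H\to S\setminus E$. In the coordinates \eqref{eq:polar}, $\mathcal H$ is the graph $\lambda=\rho(\zeta)$ of a continuous function over the open subset $S\setminus E$ of $S$, hence a topological hypersurface.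

If $E=\emptyset$, then $\mathcal H=\Phi(S)$ is compact. Let $E\ne\emptyset$. Since $E\subset\mathcal O$, we have $E\ne S$, and $S$ is connected because $m\ge2$. So the closed set $E$ is not open in $S$: there are $\zeta_k\in S\setminus E$ converging to a point of $E$. Then $\rho(\zeta_k)\to\infty$, and $|\Phi(\zeta_k)|\ge\rho(\zeta_k)^{\alpha}$ as soon as $\rho(\zeta_k)\ge1$. So $\mathcal H$ is unbounded.
\end{proof}

\section{A Pohozaev identity and the existence of entire solutions}\label{sec:poho}

The number $\omega$ of \eqref{eq:omega} enters through an integral identity, obtained by testing the equations against the generator $r\frac{d}{dr}$ of dilations. The equation for $w_i$ is paired with $rw_{m+1-i}'$; with this pairing all products have the same scaling weight as $w_1^{p+1}$.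

\begin{lemma}\label{lem:poho}
Let $w$ be a regular solution of \eqref{eq:system} on $[0,R]$ with $w_1\ge0$. Then
\begin{equation}\label{eq:poho}
\frac{p-1}{p+1}\,\omega\int_0^Rr^\mu w_1^{p+1}\,dr=-R^n\sum_{i=1}^mw_i'(R)\,w_{m+1-i}'(R)+\mathcal B(R),
\end{equation}
where $\mathcal B(R)$ is a linear combination, with coefficients depending only on $m,n,p$, of the numbers
\[
\beta_i=R^\mu w_i'(R)\,w_{m+1-i}(R),\qquad\gamma_i=R^nw_{i+1}(R)\,w_{m+1-i}(R),\qquad1\le i\le m .
\]
\end{lemma}

\begin{proof}
All integrals are over $[0,R]$. Put $I_i=\int r^\mu w_{i+1}w_{m+1-i}$ and $J_i=\int r^\mu w_i'w_{m+1-i}'$ for $1\le i\le m$; thus $I_m=\int r^\mu w_1^{p+1}$ and $\gamma_m=R^nw_1(R)^{p+1}$.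

For any $f,g$ we have $r^{n}(f'Dg+g'Df)=-r^{1-\mu}\big(r^{2\mu}f'g'\big)'$. Integrate by parts, note that $1-\mu=2-n$, take $f=w_i$, $g=w_{m+1-i}$ and sum over $i$:
\begin{equation}\label{eq:poho1}
\sum_{i=1}^m\int r^n\big(w_i'w_{m+2-i}+w_{m+1-i}'w_{i+1}\big)=-R^n\sum_{i=1}^mw_i'(R)\,w_{m+1-i}'(R)-(n-2)\sum_{i=1}^mJ_i .
\end{equation}
The substitution $i\to m+1-i$ turns the first term on the left into the second, so the left side equals $2\sum_{i=1}^m\int r^nw_{m+1-i}'w_{i+1}$. The term $i=m$ is $\frac2{p+1}\int r^n(w_1^{p+1})'$. In the terms $i\le m-1$, the substitution $i\to m-i$ turns $w_{m+1-i}'w_{i+1}$ into $w_{m+1-i}w_{i+1}'$, so they add up to $\sum_{i=1}^{m-1}\int r^n(w_{m+1-i}w_{i+1})'$. Integrating by parts, the left side of \eqref{eq:poho1} equals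
\[
\sum_{i=1}^{m-1}\gamma_i+\frac{2}{p+1}\gamma_m-n\sum_{i=1}^{m-1}I_i-\frac{2n}{p+1}I_m .
\]
Next, $(r^\mu w_i')'=-r^\mu w_{i+1}$ gives $J_i=\beta_i+I_i$ for $1\le i\le m$. Moving the derivative to the other factor gives $J_i=\beta_{m+1-i}+\int r^\mu w_iw_{m+2-i}=\beta_{m+1-i}+I_{i-1}$ for $2\le i\le m$. Hence $I_{i-1}=I_i+\beta_i-\beta_{m+1-i}$, and every $I_i$ and $J_i$ equals $I_m$ plus an integer combination of the $\beta_j$. Inserting this into \eqref{eq:poho1}, the coefficient of $I_m$ is
\[
(n-2)m-n(m-1)-\frac{2n}{p+1}=n-2m-\frac{2n}{p+1}=\frac{(n-2m)(p-1)-4m}{p+1}=\frac{p-1}{p+1}\,\omega .\qedhere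
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}(b)]
\emph{Subcritical case.} Let $\omega<0$ and suppose there is a nonzero entire solution. By Lemma~\ref{lem:sign} the identity \eqref{eq:poho} holds for all $R$. We have $\alpha_i+\alpha_{m+1-i}=2\alpha+2m-2$, further $\alpha_{i+1}+\alpha_{m+1-i}=2\alpha+2m$ for $i<m$, and $\alpha(p+1)=2\alpha+2m$. Each derivative gains a factor $R^{-1}$ by Lemma~\ref{lem:decay}. So every term on the right of \eqref{eq:poho} is $O(R^{n-2m-2\alpha})=O(R^\omega)$ and tends to $0$. The left side is negative and nonincreasing in $R$. This is a contradiction, so $E=\emptyset$.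

\emph{Critical and supercritical cases.} Let $\omega\ge0$. The identity now forbids a simultaneous first zero:
\begin{equation}\label{eq:nozero}
\text{if all }w_i>0\text{ on }[0,R),\ R>0,\text{ then not all of }w_1(R),\dots,w_m(R)\text{ vanish.}
\end{equation}
Otherwise all $\beta_i$ and $\gamma_i$ would vanish, while $w_i'(R)<0$ by \eqref{eq:regular}; the right side of \eqref{eq:poho} would be negative and the left side nonnegative.

Suppose there is no nonzero entire solution. We follow each solution until it first loses a sign and obtain a map that cannot exist. Let $\Sigma=\{\eta\in\mathbb R^m:\eta_i\ge0,\ \sum_i\eta_i=1\}$, let $\partial\Sigma$ be the set of its points with a vanishing coordinate, and let $w(\cdot\,;\eta)$ be the regular solution of \eqref{eq:system} with $w_i(0)=\eta_i$. Let $\eta\in\Sigma\setminus\partial\Sigma$. While all $w_i$ are positive they are nonincreasing, hence bounded. If they stayed positive on the maximal interval, then (F3) and (F4) would make the solution entire. So there is a first radius $r_\eta>0$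 at which some $w_i$ vanishes. Put $r_\eta=0$ for $\eta\in\partial\Sigma$.

The function $\eta\mapsto r_\eta$ is continuous. Let $\eta\notin\partial\Sigma$. For $r<r_\eta$ all $w_j(\cdot\,;\eta)$ are positive on $[0,r]$, so $r_{\eta'}>r$ for $\eta'$ near $\eta$ by (F2). If $w_i(r_\eta;\eta)=0$, then $w_i'(r_\eta;\eta)<0$ by \eqref{eq:regular}, so $w_i(r_\eta+\delta;\eta)<0$ for small $\delta>0$, and $r_{\eta'}<r_\eta+\delta$ for $\eta'$ near $\eta$. Let $\eta\in\partial\Sigma$. Some coordinates vanish and some do not, so there is $i$ with $\eta_i=0$ and $w_{i+1}(0;\eta)>0$, where $w_{m+1}(0;\eta)=\eta_1^p$. Then $w_i=-Vw_{i+1}<0$ on $(0,\delta]$ for small $\delta$, and $r_{\eta'}<\delta$ for $\eta'$ near $\eta$.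

Hence $\psi(\eta)=w(r_\eta;\eta)$ is continuous on $\Sigma$. Its coordinates are nonnegative, at least one of them vanishes, and $\psi(\eta)=\eta$ on $\partial\Sigma$. By \eqref{eq:nozero}, $\psi(\eta)\ne0$ for all $\eta$. So $\psi/\sum_i\psi_i$ is a continuous map $\Sigma\to\partial\Sigma$ that fixes $\partial\Sigma$ pointwise. But $\Sigma$ is homeomorphic to a closed ball of dimension $m-1$, with $\partial\Sigma$ corresponding to the boundary sphere, and the no-retraction theorem (equivalent to Brouwer's fixed point theorem) states that a closed ball admits no continuous map onto its boundary sphere that fixes the sphere pointwise. So $E\neq\emptyset$.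
\end{proof}

\section{Differences of two entire solutions}\label{sec:diff}

Let $v=(v_i)$ and $w=(w_i)$ be two nonzero entire solutions, written in the variables of \eqref{eq:system}. By Theorem~\ref{thm:structure}(b) their existence implies $\omega\ge0$, so $n>2m$ in this section and the next two. By Lemma~\ref{lem:sign} all components are positive, and we scale so that $v_1(0)=w_1(0)$. The differences $d_i=v_i-w_i$ satisfy $d_i'(0)=0$ and
\begin{equation}\label{eq:diff}
Dd_i=d_{i+1}\ (i<m),\qquad Dd_m=a\,d_1,\qquad d_1(0)=0,\qquad d_i(r)\to0\ (r\to\infty),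
\end{equation}
where $a=\int_0^1p\,(\tau v_1+(1-\tau)w_1)^{p-1}\,d\tau$ is positive and continuous on $[0,\infty)$; the decay comes from Lemma~\ref{lem:decay}. If $d\equiv0$ for every such pair, then any two points of $E$ lie on one scaling orbit and coincide; since $E\ne\emptyset$, it is a single point. So parts (c) and (d) of Theorem~\ref{thm:structure} amount to proving $d\equiv0$. The system \eqref{eq:diff} is linear with continuous coefficients for $r>0$, so $d\equiv0$ if all $d_i,d_i'$ vanish at one point $r_0>0$; and $d\equiv0$ if all $d_i(0)$ vanish, by (F1).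

\subsection*{The case $m=2$}
Here a direct comparison suffices.

\begin{proof}[Proof of Theorem~\ref{thm:structure}(d) for $m=2$]
Suppose $d\not\equiv0$. Then $d_2(0)\ne0$, and after exchanging $v$ and $w$ we may assume $d_2(0)<0$. Since $d_1=-Vd_2$, we have $d_1>0$ on some interval $(0,\delta)$. On any interval $(0,R)$ on which $d_1>0$, we have $r^\mu d_2'=-\int_0^rt^\mu ad_1\,dt<0$, so $d_2<d_2(0)<0$, and then $r^\mu d_1'=-\int_0^rt^\mu d_2\,dt>0$. So $d_1$ increases as long as it is positive. It therefore stays positive and increasing on $(0,\infty)$, which contradicts $d_1\to0$.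
\end{proof}

For $m\ge3$ the data $d_2(0),\dots,d_m(0)$ can have any signs, and no single sign pattern is preserved. What survives is a count of sign changes. We first need the behavior of $d_1$ near $0$ and some algebra.

\subsection*{The Euler operator}
Let $\theta=r\frac d{dr}$. Then $r^2\Delta_\mu=\theta(\theta+n-2)$ and $r^{c}\,\theta\,r^{-c}=\theta-c$. Hence $r^{2k+2}\Delta_\mu^{k+1}=(\theta-2k)(\theta+n-2-2k)\,r^{2k}\Delta_\mu^k$, and by induction
\begin{equation}\label{eq:euler}
r^{2m}\Delta_\mu^m=\prod_{j=0}^{m-1}(\theta-2j)\prod_{j=0}^{m-1}(\theta+b_j),\qquad b_j=n-2m+2j ,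
\end{equation}
with commuting factors; the numbers $n-2-2j$, $0\le j<m$, are the $b_j$ in reverse order. The hypothesis $n>2m$ says that all $b_j$ are positive.

\begin{lemma}\label{lem:theta}
Let $P$ be a polynomial of degree at most $2m-1$.
\begin{enumerate}
\item[(i)] For a nonzero entire solution, $P(\theta)w_1$ is bounded near $r=0$ and $P(\theta)w_1=O(r^{-\alpha})$ as $r\to\infty$. The same holds for $d_1$.
\item[(ii)] As $r\to0$,
\[
P(\theta)d_1=\sum_{j=1}^{m-1}P(2j)\,c_j\,r^{2j}+O(r^{2m}),\qquad c_j=\frac{(-1)^jd_{j+1}(0)}{\prod_{l=0}^{j-1}(2l+2)(2l+n)} .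
\]
\end{enumerate}
\end{lemma}

\begin{proof}
Let $g_1,\dots,g_m$ satisfy $Dg_i=g_{i+1}$ for $i<m$, and put $e_{2i}=r^{2i}g_{i+1}$, $e_{2i+1}=r^{2i+1}g_{i+1}'$ for $0\le i\le m-1$. Using $g_{i+1}''=-g_{i+2}-\frac\mu rg_{i+1}'$ we find
\[
\theta e_{2i}=2i\,e_{2i}+e_{2i+1},\qquad\theta e_{2i+1}=(2i+1-\mu)\,e_{2i+1}-e_{2i+2}\quad(i\le m-2\text{ in the second formula}).
\]
So $\theta^kg_1$ is a combination of $e_0,\dots,e_k$ with constant coefficients for $k\le2m-1$. For $g=w$ the $e_k$ are bounded near $0$, and Lemma~\ref{lem:decay} gives $e_{2i}=O(r^{2i-\alpha_{i+1}})=O(r^{-\alpha})$ and $|e_{2i+1}|\le2^\mu e_{2i}$. This proves (i). For (ii), iterate $d_i=d_i(0)-Vd_{i+1}$ and use \eqref{eq:V} to get $d_1=\sum_{j=1}^{m-1}c_jr^{2j}+g_1$, where $g_i=(-V)^{m+1-i}(ad_1)$. We have $\theta r^{2j}=2j\,r^{2j}$. By \eqref{eq:V}, $g_{i+1}=O(r^{2(m-i)})$ and $g_{i+1}'=O(r^{2(m-i)-1})$, so all $e_k$ are $O(r^{2m})$.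
\end{proof}

\subsection*{Sign changes}
For a continuous $f\not\equiv0$ on $(0,\infty)$ let $\operatorname{sc}(f)\in\{0,1,\dots,\infty\}$ be the supremum of all $k$ for which there are $r_0<\dots<r_k$ with $f(r_0)\neq0$ and $f(r_{j-1})f(r_j)<0$ for $1\le j\le k$. Rolle's theorem loses one sign change per derivative, and $D$ involves two derivatives. The two losses are compensated by the two boundary conditions, $f'(0)=0$ and $f(\infty)=0$. The normalization $d_1(0)=0$ yields one sign change in excess, and going around the cycle \eqref{eq:diff} this is contradictory unless the count is infinite.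

\begin{proposition}\label{prop:osc}
If $d\not\equiv0$, then $d_1$ changes sign infinitely often, and its zeros in $(0,\infty)$ form a sequence $r_1<r_2<\cdots\to\infty$.
\end{proposition}

\begin{proof}
No $d_i$ vanishes identically, for otherwise all would, by \eqref{eq:diff} and $a>0$. The zeros of $d_1$ do not accumulate at $0$: some $c_j$ is nonzero, and by Lemma~\ref{lem:theta}(ii) with $P=1$, $d_1\sim c_jr^{2j}$ for the smallest such $j$. They do not accumulate at a point $r_*>0$ either: by Rolle's theorem all derivatives of $d_1$ up to order $2m-1$ would vanish at $r_*$, hence all $d_i(r_*)$ and $d_i'(r_*)$, and $d\equiv0$. It remains to show $\operatorname{sc}(d_1)=\infty$.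

Let $f=d_i$ have alternating signs $\sigma_0,\dots,\sigma_k$ at $r_0<\dots<r_k$, and put $\sigma_{k+1}=-\sigma_k$. By the mean value theorem there is $t_j\in(r_{j-1},r_j)$ at which $f'$ has the sign $\sigma_j$, for $1\le j\le k$. Since $f\to0$ at infinity, there is $t_{k+1}>r_k$ at which $f'$ has the sign $\sigma_{k+1}$. The function $g=r^\mu f'$ vanishes at $0$ and has alternating signs at the $k+1$ points $t_1<\dots<t_{k+1}$. So $g'$ has the sign $\sigma_1$ somewhere in $(0,t_1)$ and the sign $\sigma_j$ somewhere in $(t_{j-1},t_j)$ for $2\le j\le k+1$. As $g'=-r^\mu Df$, this gives $\operatorname{sc}(Df)\ge k$. If $f(0)=0$, there is in addition $t_0\in(0,r_0)$ at which $f'$ has the sign $\sigma_0$; then $g$ alternates at $k+2$ points and $\operatorname{sc}(Df)\ge k+1$. Therefore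
\[
\operatorname{sc}(d_1)=\operatorname{sc}(ad_1)\ge\operatorname{sc}(d_m)\ge\dots\ge\operatorname{sc}(d_2)\ge\operatorname{sc}(d_1)+1 ,
\]
which is possible only if $\operatorname{sc}(d_1)=\infty$.
\end{proof}

\section{Uniqueness in the critical case}\label{sec:critical}

Let $n>2m$ and $p=\frac{n+2m}{n-2m}$, so that $(n-2m)(p-1)=4m$. By Proposition~\ref{prop:osc} we must show that $d_1$ has no zeros for large $r$. We compare an arbitrary entire solution with an explicit one that decays like $r^{2m-n}$. A solution with slower decay eventually lies above it. For a solution with the same decay, the inversion $r\mapsto1/r$ turns infinity into a point at which $d_1$ has an expansion in powers.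

\begin{lemma}\label{lem:explicit}
Let $\phi=1+r^2$, $k=\frac{n-2m}2$, $(x)_l=x(x+1)\cdots(x+l-1)$, $(x)_0=1$, and let $c_*>0$ satisfy $c_*^{\,p-1}=4^m(k)_{2m}$. Then $W=c_*\phi^{-k}$ satisfies $D^mW=W^p$, and $(D^{i-1}W)_{i\le m}$ is a regular solution of \eqref{eq:system} on $[0,\infty)$.
\end{lemma}

\begin{proof}
For any real $k$ we have $(\phi^{-k})'=-2kr\phi^{-k-1}$ and $(\phi^{-k})''=-2k\phi^{-k-1}+4k(k+1)r^2\phi^{-k-2}$. With $r^2=\phi-1$,
\begin{equation}\label{eq:Dphi}
D\phi^{-k}=4k\big(\tfrac n2-k-1\big)\phi^{-k-1}+4k(k+1)\phi^{-k-2}.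
\end{equation}
Put $\nu=\frac n2-k$. We claim that for all $j\ge0$
\[
D^j\phi^{-k}=4^j\sum_{l=0}^j\binom jl(k)_{j+l}\,(\nu-j)_{j-l}\;\phi^{-k-j-l}.
\]
This holds for $j=0$. Apply $D$ to the formula for $j$ and collect the coefficient of $\phi^{-k-j-1-l}$. For $0\le l\le j$, the $l$-th term contributes through the first part of \eqref{eq:Dphi}, with $k+j+l$ in place of $k$, and the $(l-1)$-th term through the second part, with $k+j+l-1$ in place of $k$. Since $(\nu-j)_{j-l+1}=(\nu-j)_{j-l}(\nu-l)$, the coefficient is
\[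
4^{j+1}(k)_{j+l+1}(\nu-j)_{j-l}\Big[\binom jl(\nu-j-l-1)+\binom j{l-1}(\nu-l)\Big],\qquad\binom{j}{-1}:=0 .
\]
The bracket equals $\binom{j+1}l(\nu-j-1)+\big[(j+1-l)\binom j{l-1}-l\binom jl\big]$, and the last difference vanishes. As $(\nu-j-1)(\nu-j)_{j-l}=(\nu-j-1)_{j+1-l}$, this is the coefficient claimed for $j+1$. For $l=j+1$ only the $j$-th term contributes, giving $4^{j+1}(k)_{2j}(k+2j)(k+2j+1)=4^{j+1}(k)_{2j+2}$, as claimed.

For $k=\frac{n-2m}2$ and $j=m$ we have $\nu-m=0$ and $(0)_{m-l}=0$ for $l<m$. So $D^m\phi^{-k}=4^m(k)_{2m}\phi^{-k-2m}$, and $k+2m=\frac{n+2m}2=kp$. The functions $D^{i-1}W$ are smooth functions of $r^2$, so their derivatives vanish at $0$.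
\end{proof}

To split entire solutions into ``slower than $W$'' and ``as fast as $W$'' we need the limit of $r^{n-2m}v_1$ to exist. The next lemma uses $n>2m$ but not criticality.

\begin{lemma}\label{lem:monotone}
For a nonzero entire solution $v$, the function $r^{n-2m}v_1$ is strictly increasing on $(0,\infty)$.
\end{lemma}

\begin{proof}
By \eqref{eq:euler}, $\prod_{j=0}^{m-1}(2j-\theta)\prod_{j=0}^{m-1}(\theta+b_j)v_1=r^{2m}D^mv_1=r^{2m}v_1^p>0$. We remove the factors one at a time, integrating from infinity for the first product and from $0$ for the second. Put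
\[
Y_k=\prod_{j<k}(\theta+b_j)\,v_1,\qquad Z_k=\prod_{j=k}^{m-1}(2j-\theta)\,Y_m\qquad(0\le k\le m).
\]
Then $Z_0>0$, $Z_m=Y_m$, and $(r^{-2k}Z_{k+1})'=r^{-2k-1}(\theta-2k)Z_{k+1}=-r^{-2k-1}Z_k$. The function $Z_{k+1}$ is a polynomial of degree at most $2m-1$ in $\theta$ applied to $v_1$, so it tends to $0$ at infinity by Lemma~\ref{lem:theta}(i). If $Z_k>0$, then $r^{-2k}Z_{k+1}$ decreases strictly to $0$, so $Z_{k+1}>0$. Hence $Y_m>0$. Next, $(r^{b_k}Y_k)'=r^{b_k-1}Y_{k+1}$, and $r^{b_k}Y_k\to0$ as $r\to0$ because $Y_k$ is bounded and $b_k>0$. So $Y_{k+1}>0$ implies $Y_k>0$. In particular $(r^{n-2m}v_1)'=r^{b_0-1}Y_1>0$.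
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}(c)]
Let $v$ be a nonzero entire solution, scaled so that $v_1(0)=W(0)$. Let $w$ be the solution of Lemma~\ref{lem:explicit}, so $d_1=v_1-W$, and suppose $d\not\equiv0$. Put $L=\lim_{r\to\infty}r^{n-2m}v_1\in(0,\infty]$. We show that $d_1\ne0$ for large $r$, which contradicts Proposition~\ref{prop:osc}. If $L=\infty$, this holds because $r^{n-2m}W\to c_*$.

Let $L<\infty$. Then $v_1$, $W$ and $d_1$ are $O(r^{2m-n})$, and $a\le p\max\{v_1,W\}^{p-1}=O(r^{-4m})$ as $r\to\infty$. For $y\in C^{2m}(0,\infty)$ put $\tilde y(r)=r^{2m-n}y(1/r)$. Then $\theta\tilde y=-\big((\theta+b_0)y\big)^\sim$, and therefore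
\[
(\theta-2j)\tilde y=-\big((\theta+b_j)y\big)^\sim,\qquad(\theta+b_j)\tilde y=-\big((\theta-2j)y\big)^\sim .
\]
The inversion exchanges the two products in \eqref{eq:euler}, with $2m$ minus signs, so $r^{2m}\Delta_\mu^m\tilde y=(r^{2m}\Delta_\mu^my)^\sim$, that is, $\Delta_\mu^m\tilde y(r)=r^{-n-2m}(\Delta_\mu^my)(1/r)$. For $\tilde d=\tilde d_1$ this gives
\[
D^m\tilde d=\tilde a\,\tilde d\quad\text{on }(0,1],\qquad\tilde a(r)=r^{-4m}a(1/r),
\]
with $\tilde d$ and $\tilde a$ bounded and continuous on $(0,1]$. The function $g=(-V)^m(\tilde a\tilde d)$ satisfies $D^mg=\tilde a\tilde d$, and by \eqref{eq:V}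
\begin{equation}\label{eq:gbound}
\sup_{(0,r]}|g|\le Cr^{2m}\sup_{(0,r]}|\tilde d| .
\end{equation}
So $\tilde d-g$ is bounded and annihilated by $\Delta_\mu^m$. In the variable $\ln r$, the operator \eqref{eq:euler} has constant coefficients and the characteristic roots $2j$ and $-b_j$, $0\le j<m$, which are distinct because $b_j>0$. Hence $\tilde d-g$ is a combination of the powers $r^{2j}$ and $r^{-b_j}$, and boundedness near $0$ excludes the negative powers: $\tilde d=\sum_{j<m}\tilde c_jr^{2j}+g$. If all $\tilde c_j$ vanish, \eqref{eq:gbound} forces $\tilde d=0$ on $(0,r]$ when $Cr^{2m}<1$; then $d_1=0$ for large $r$ and $d\equiv0$, which we excluded. Otherwise let $j$ be minimal with $\tilde c_j\ne0$. Then $\tilde d=\tilde c_jr^{2j}+O(r^{2j+2})$ has no zeros for small $r>0$, so $d_1$ has none for large $r$.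
\end{proof}

Criticality was used twice: it provides the comparison solution $W$, for which $r^{n-2m}W$ has a finite limit, and it makes $\tilde a$ bounded at $0$.

\section{Uniqueness for $m=3$}\label{sec:three}

Let $m=3$, so $n>6$ and $b_0=n-6$, $b_1=n-4$, $b_2=n-2$ are positive. No explicit solution is at hand in the supercritical case, so we show instead that an oscillating difference must grow, which contradicts its decay. The tool is again a count of sign changes, this time among six quantities at a fixed radius. The factorization \eqref{eq:euler} turns the sixth-order equation into a cyclic chain of first-order equations with positive coefficients, except for one sign.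

\begin{proof}[Proof of Theorem~\ref{thm:structure}(d) for $m=3$]
Suppose $d\not\equiv0$. In this proof $s=r^2$ and a prime denotes $\frac d{ds}$. Then $\theta=2s\,\partial_s$, so $\theta(\theta-2)=4s^2\partial_s^2$ and $\theta(\theta-2)(\theta-4)=8s^3\partial_s^3$. Put
\[
y_0=d_1,\qquad y_1=(\theta+b_0)y_0,\qquad y_2=(\theta+b_1)y_1,\qquad f=(\theta+b_2)y_2 .
\]
Since $\Delta_\mu^3d_1=-D^3d_1=-ad_1$, formula \eqref{eq:euler} gives $8s^3f'''=-s^3ad_1$, that is,
\begin{equation}\label{eq:f3}
f'''=-\tfrac a8\,d_1 .
\end{equation}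
Let $z_1=s^{b_0/2}y_0$, $z_2=s^{b_1/2}y_1$, $z_3=s^{b_2/2}y_2$, $z_4=f$, $z_5=f'$, $z_6=f''$. From $(s^{b/2}y)'=\frac12s^{b/2-1}(\theta+b)y$ and \eqref{eq:f3} we get $z_i'=h_iz_{i+1}$ for $i\le5$ and $z_6'=-h_6z_1$, where
\[
h_1=h_2=\tfrac12s^{-2},\qquad h_3=\tfrac12s^{b_2/2-1},\qquad h_4=h_5=1,\qquad h_6=\tfrac a8\,s^{-b_0/2}
\]
are positive and continuous on $(0,\infty)$. Extend the indices to all integers by $z_{j+6}=-z_j$ and $h_{j+6}=h_j$. Then
\begin{equation}\label{eq:cyclic}
z_i'=h_iz_{i+1}\qquad\text{for all }i\in\mathbb Z .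
\end{equation}
The $z_i$ do not all vanish at any $s_*>0$, for otherwise $z\equiv0$ by uniqueness for \eqref{eq:cyclic}, so $d_1\equiv0$ and $d\equiv0$. The zeros of $z_i$ do not accumulate at any $s_*>0$: by Rolle's theorem and \eqref{eq:cyclic} those of $z_{i+1},z_{i+2},\dots$ would accumulate there too, and all $z_j(s_*)$ would vanish. Call $s$ \emph{exceptional} if some $z_i(s)=0$; compact subintervals of $(0,\infty)$ contain finitely many exceptional points. At other points let
\[
N(s)=\#\{i\in\{1,\dots,6\}:z_i(s)z_{i+1}(s)<0\}.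
\]
The product $z_iz_{i+1}$ is $6$-periodic in $i$, so any six consecutive indices give the same count. The number $N$ is odd, because $z_7=-z_1$, and it is constant between exceptional points.

\emph{Step 1: $N$ does not increase at an exceptional point $s_*$; if it does not decrease, then $z_i(s_*)=0$ implies $z_{i-1}(s_*)z_{i+1}(s_*)<0$.} Let $z_i,\dots,z_{i+l-1}$ be a maximal block of consecutive components vanishing at $s_*$, so $1\le l\le5$, and let $\sigma=\operatorname{sgn}z_{i+l}(s_*)$ and $\sigma'=\operatorname{sgn}z_{i-1}(s_*)$. Integrating \eqref{eq:cyclic} from $s_*$, starting with $z_{i+l-1}$, shows that $z_{i+k}(s)$ is asymptotic to a positive multiple of $\sigma(s-s_*)^{l-k}$ for $0\le k<l$. Just after $s_*$ the whole block has the sign $\sigma$, so the segment $z_{i-1},\dots,z_{i+l}$ contains one sign change if $\sigma'\ne\sigma$ and none otherwise. Just before $s_*$ the signs of $z_i,\dots,z_{i+l}$ alternate, so the segment contains $l$ sign changes, plus one if $\sigma'\ne(-1)^l\sigma$. The count before is at least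 $l\ge1$ and the count after is at most $1$; they agree only if $l=1$ and $\sigma'=-\sigma$. Different blocks involve different adjacent pairs, and pairs of nonvanishing components keep their signs near $s_*$. This proves Step 1.

\emph{Step 2: $N=1$ near $s=0$.} Apply Lemma~\ref{lem:theta}(ii); the polynomials in $\theta$ that occur have degree at most $5=2m-1$. With $F_j=(2j+b_0)(2j+b_1)(2j+b_2)>0$,
\[
f=F_1c_1s+F_2c_2s^2+O(s^3),\qquad f'=\frac{\theta f}{2s}=F_1c_1+2F_2c_2s+O(s^2),
\]
\[
f''=\frac{\theta(\theta-2)f}{4s^2}=2F_2c_2+O(s),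
\]
and $y_0,y_1,y_2$ have the form $\gamma c_1s+\gamma'c_2s^2+O(s^3)$ with positive $\gamma,\gamma'$. Here $(c_1,c_2)\ne(0,0)$. If $c_1\ne0$, then $z_1,\dots,z_5$ have the sign of $c_1$ for small $s$ and $z_7$ has the opposite sign; whatever the sign of $z_6$, exactly one of the pairs $(z_5,z_6)$, $(z_6,z_7)$ counts. If $c_1=0$, then $z_1,\dots,z_6$ have the sign of $c_2$ and only $(z_6,z_7)$ counts.

Since $N$ is odd and nonincreasing, $N=1$ at all nonexceptional points, and the implication in Step 1 holds at every exceptional point.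

\emph{Step 3: at a zero $s_*$ of $d_1$, the function $d_1$ changes sign, and $f(s_*)$, $f'(s_*)$ are nonzero and have the sign $\sigma$ that $d_1$ has just after $s_*$.} By Step 1, $z_0(s_*)z_2(s_*)<0$, and $z_0=-z_6$. So $z_2(s_*)$ and $z_6(s_*)$ are nonzero with the same sign. Since $z_1'=h_1z_2$, the zero is simple and this sign is $\sigma$. Just after $s_*$, $z_6$ has the sign $\sigma$ and $z_7=-z_1$ the sign $-\sigma$. This pair exhausts $N=1$, so $z_1,\dots,z_6$ all have the sign $\sigma$ just after $s_*$. If $z_j(s_*)=0$ for some $j\in\{3,4,5\}$, then $z_{j-1}(s_*)z_{j+1}(s_*)<0$ by Step 1, and this inequality would persist just after $s_*$. So $z_j(s_*)\ne0$, with sign $\sigma$.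

\emph{Step 4: the oscillation grows.} By Proposition~\ref{prop:osc}, the zeros of $d_1$ are $s_1<s_2<\cdots\to\infty$. Let $d_1>0$ on $(s_k,s_{k+1})$; in the opposite case apply what follows to $-d_1$ and $-f$. By Step 3, $f$ and $f'$ are positive at $s_k$ and negative at $s_{k+1}$. By \eqref{eq:f3}, $f'$ is concave on $[s_k,s_{k+1}]$, so it lies above its chord:
\[
0>f(s_{k+1})-f(s_k)=\int_{s_k}^{s_{k+1}}f'\,ds\ge(s_{k+1}-s_k)\,\frac{f'(s_k)+f'(s_{k+1})}2 .
\]
Hence $|f'(s_{k+1})|>|f'(s_k)|>0$ for all $k$. But $\theta f$ is a polynomial of degree $4$ in $\theta$ applied to $d_1$, so $f'=\frac{1}{2s}\theta f\to0$ as $s\to\infty$ by Lemma~\ref{lem:theta}(i). This contradiction shows $d\equiv0$.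
\end{proof}

\begin{remark}
The restriction $m=3$ is needed in Step 2. For general $m$ put $f=\prod_j(\theta+b_j)d_1$; then $f^{(m)}=(-1)^m2^{-m}ad_1$, and the chain ends with $f,f',\dots,f^{(m-1)}$, where $f^{(j)}(0^+)$ is a positive multiple of $c_j$. For $m=4$ the chain closes with $z_9=z_1$, so $N$ is even, and $c_1>0>c_2$ gives $N=2$ near $0$: the count need not start at its smallest possible value.
\end{remark}

\section{Non-uniqueness for $m\ge12$}\label{sec:counter}

\subsection{The limit $\mu\to\infty$}\label{sub:limit}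
Let $\varepsilon=1/\mu$ and, from now on, $s=\frac{r^2}{2\mu}$. From $\frac{d}{dr}=\frac r\mu\partial_s$ we get $\frac{\mu}{r}\frac{d}{dr}=\partial_s$ and $\frac{d^2}{dr^2}=\varepsilon\partial_s+2\varepsilon s\,\partial_s^2$, so
\[
\Delta_\mu=(1+\varepsilon)\,\partial_s+2\varepsilon s\,\partial_s^2 .
\]
Formally, as $\varepsilon\to0$ the equation $D^mw=|w|^p$ for $w=w_1$ becomes
\begin{equation}\label{eq:limit}
(-\partial_s)^mw=|w|^p,\qquad s\ge0 .
\end{equation}
This equation has order $m$, and the $m$ numbers $w_i(0)$ become its full set of Cauchy data at $s=0$. No condition at the origin is left, and the size of the family of entire solutions is decided at infinity alone.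

Put
\[
\kappa=\frac m{p-1}=\frac\alpha2,\qquad Q(z)=z(z+1)\cdots(z+m-1),\qquad q=Q(\kappa+1).
\]
Then $p=1+\frac m\kappa$, $\kappa p=\kappa+m$ and $pQ(\kappa)=\frac{\kappa+m}\kappa Q(\kappa)=q$. The decay $r^{-\alpha}$ of Lemma~\ref{lem:decay} is $s^{-\kappa}$ in the new variable. Since $(-\partial_s)^m(1+s)^{-z}=Q(z)(1+s)^{-z-m}$, equation \eqref{eq:limit} has the solution
\[
w_0=c\,(1+s)^{-\kappa},\qquad c>0,\quad c^{p-1}=Q(\kappa),
\]
and $pw_0^{p-1}=q(1+s)^{-m}$. The linearized equation $(-\partial_s)^m\varphi=q(1+s)^{-m}\varphi$ is solved by $\varphi=(1+s)^{-z}$ exactly when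
\begin{equation}\label{eq:char}
Q(z)=q .
\end{equation}
Perturbations that decay faster than $w_0$ correspond to roots with $\operatorname{Re}z>\kappa$; let $K$ be their number, counted with multiplicity. The root $z=\kappa+1$ is always there. It comes from scaling, as $\partial_\lambda\big(\lambda^\kappa w_0(\lambda s)\big)\big|_{\lambda=1}=c\kappa(1+s)^{-\kappa-1}$. So we expect a family of entire solutions with $K-1$ parameters beyond scaling. Since $Q$ is strictly increasing on $(0,\infty)$, all other roots with $\operatorname{Re}z>\kappa$ are nonreal, and the corresponding perturbations $(1+s)^{-\operatorname{Re}z}\cos(\operatorname{Im}z\,\ln(1+s))$ oscillate, in accordance with Proposition~\ref{prop:osc}.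

\begin{example}
For $m=2$, $Q(z)-q=(z-\kappa-1)(z+\kappa+2)$. For $m=3$,
\[
Q(z)-q=(z-\kappa-1)\big(z^2+(\kappa+4)z+(\kappa+2)(\kappa+3)\big),
\]
and a quadratic with positive coefficients has its roots in the left half-plane. In both cases $K=1$, in agreement with Theorem~\ref{thm:structure}(d).
\end{example}

The proof of Theorem~\ref{thm:counter} has four parts. We show that $K\ge3$ is possible (Subsection~\ref{sub:roots}). We write the problem as a fixed point equation in which the singular limit $\varepsilon\to0$ is a limit in operator norm (Subsection~\ref{sub:operators}). We show that the linearized limit operator is onto with $K$-dimensional kernel (Subsection~\ref{sub:linear}), and we perturb (Subsection~\ref{sub:perturb}).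

\subsection{Counting roots}\label{sub:roots}
We count the roots of \eqref{eq:char} to the right of the line $\operatorname{Re}z=\kappa$ by watching them cross it. For $\kappa>0$ and $\tau\ge0$,
\[
Q(\kappa+i\tau)=|Q(\kappa+i\tau)|\,e^{i\Theta_\kappa(\tau)},\qquad\Theta_\kappa(\tau)=\sum_{j=0}^{m-1}\arctan\frac\tau{\kappa+j}.
\]
As $\tau$ runs through $[0,\infty)$, the modulus $|Q(\kappa+i\tau)|$ increases strictly from $Q(\kappa)<q$ to $\infty$, and $\Theta_\kappa$ increases strictly from $0$ to $m\pi/2$. Let $\tau^*(\kappa)>0$ be the solution of $|Q(\kappa+i\tau)|=Q(\kappa+1)$, and let $\Theta^*(\kappa)=\Theta_\kappa(\tau^*(\kappa))\in(0,m\pi/2)$.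

\begin{lemma}\label{lem:count}
If $\Theta^*(\kappa)\notin2\pi\mathbb Z$, then \eqref{eq:char} has no root with $\operatorname{Re}z=\kappa$, and $K=1+2\lfloor\Theta^*(\kappa)/2\pi\rfloor$. In particular $K\ge3$ if $\Theta^*(\kappa)>2\pi$.
\end{lemma}

\begin{proof}
For $t\ge0$ let $\nu(t)$ be the number of roots of $Q(z)=t$ with $\operatorname{Re}z>\kappa$, with multiplicity. The roots of $Q$ are $0,-1,\dots,1-m$, so $\nu(0)=0$. The roots depend continuously on $t$, so $\nu$ is locally constant at every $t$ for which no root lies on the line $\operatorname{Re}z=\kappa$. For $t>0$, the point $\kappa\pm i\tau$ is a root exactly when $\Theta_\kappa(\tau)\in2\pi\mathbb Z$ and $|Q(\kappa+i\tau)|=t$. Let $\tau_0=0$, and for integers $k$ with $0<2\pi k<m\pi/2$ let $\tau_k$ solve $\Theta_\kappa(\tau_k)=2\pi k$; put $t_k=|Q(\kappa+i\tau_k)|$. Then $t_0<t_1<\cdots$ are the only values with roots on the line: the root $\kappa$ for $t_0$, and the pair $\kappa\pm i\tau_k$ for $t_k$, $k\ge1$. At such a root, $Q'(z)=t\sum_j\frac1{z+j}$ has positive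 real part, since each $z+j$ has. So the root is simple, it depends smoothly on $t$, and $\frac{dz}{dt}=1/Q'(z)$ has positive real part: the root crosses the line from left to right. Thus $\nu$ jumps by $1$ at $t_0$ and by $2$ at each $t_k$, $k\ge1$. Finally $t_0<q$, and for $k\geq1$ the relations $t_k<q$, $\tau_k<\tau^*$ and $2\pi k<\Theta^*$ are equivalent, and so are the corresponding equalities.
\end{proof}

For $m\le4$ we have $\Theta^*<m\pi/2\le2\pi$, so $K=1$ and the method yields nothing. For large $m$ the situation changes. Let $\kappa\to0$ and fix $\tau>0$. Then $|Q(i\tau)|/(m-1)!=\tau\prod_{j=1}^{m-1}(1+\tau^2/j^2)^{1/2}$ stays bounded as $m\to\infty$, while $Q(1)/(m-1)!=m$; so $\tau<\tau^*$ for large $m$. At the same time the phase $\sum_j\arctan(\tau/j)$ diverges like the harmonic series. The choice $\tau=2$ makes this explicit from $m=12$ on.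

\begin{lemma}\label{lem:phase}
If $m\ge12$, there is $\kappa_m>0$ such that $\Theta^*(\kappa)>2\pi$ for $0<\kappa<\kappa_m$.
\end{lemma}

\begin{proof}
\emph{Modulus.} As $\kappa\to0$, $Q(\kappa+1)^2\to(m!)^2$ and $|Q(\kappa+2i)|^2\to((m-1)!)^2\cdot4\prod_{j=1}^{m-1}(1+\frac4{j^2})$. We have
\[
4\prod_{j=1}^5\Big(1+\frac4{j^2}\Big)=4\cdot5\cdot2\cdot\frac{13}9\cdot\frac54\cdot\frac{29}{25}=\frac{754}9 .
\]
For $j\ge6$ we have $j^2\ge4j+12$, that is $1+\frac4{j^2}\le\frac{j+4}{j+3}$, and $\prod_{j=6}^{m-1}\frac{j+4}{j+3}=\frac{m+3}9$. So $4\prod_{j=1}^{m-1}(1+\frac4{j^2})\le\frac{754}{81}(m+3)<9.4\,(m+3)$. This is less than $m^2$ for $m=12$, where $141<144$, and for all larger $m$, since $(m+3)/m^2$ decreases. Hence $|Q(\kappa+2i)|<Q(\kappa+1)$, that is $\tau^*(\kappa)>2$, for small $\kappa$.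

\emph{Phase.} As $\kappa\to0$, $\Theta_\kappa(2)\to\frac\pi2+\sum_{j=1}^{m-1}\arctan\frac2j$. We show $\sum_{j=1}^{11}\arctan\frac2j>\frac{3\pi}2$. For $a,b>0$, the sum $\arctan a+\arctan b$ equals $\arctan\frac{a+b}{1-ab}$ if $ab<1$, equals $\frac\pi2$ if $ab=1$, and exceeds $\frac\pi2$ if $ab>1$.
\begin{itemize}
\item The terms $j=1,4$ give $\arctan2+\arctan\frac12=\frac\pi2$, the term $j=2$ gives $\frac\pi4$, and the terms $j=3,10$ give $\arctan\frac23+\arctan\frac15=\arctan1=\frac\pi4$. Together this is $\pi$.
\item The terms $j=5,6$ give $\arctan\frac25+\arctan\frac13=\arctan\frac{11}{13}$, the terms $j=7,8$ give $\arctan\frac27+\arctan\frac14=\arctan\frac{15}{26}$, and these four terms sum to $\arctan\frac{37/26}{173/338}=\arctan\frac{481}{173}$.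
\item The terms $j=9,11$ give $\arctan\frac29+\arctan\frac2{11}=\arctan\frac{40}{95}=\arctan\frac8{19}$.
\end{itemize}
Since $\frac{481}{173}\cdot\frac8{19}=\frac{3848}{3287}>1$, the last six terms sum to more than $\frac\pi2$. So $\Theta^*(\kappa)>\Theta_\kappa(2)>2\pi$ for small $\kappa$.
\end{proof}

\begin{lemma}\label{lem:discrete}
The set $\{\kappa>0:\Theta^*(\kappa)\in2\pi\mathbb Z\}$ is closed and discrete in $(0,\infty)$.
\end{lemma}

\begin{proof}
The polynomial $|Q(\kappa+i\tau)|^2-Q(\kappa+1)^2$ in $(\kappa,\tau)$ has positive $\tau$-derivative for $\kappa,\tau>0$. By the analytic implicit function theorem $\tau^*$ is real-analytic on $(0,\infty)$, and so is $\Theta^*$. To see that $\Theta^*$ is not constant, let $\kappa\to\infty$ in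
\[
\frac m2\ln\Big(1+\frac{\tau^{*2}}{(\kappa+m)^2}\Big)\le\frac12\sum_{j=0}^{m-1}\ln\Big(1+\frac{\tau^{*2}}{(\kappa+j)^2}\Big)=\ln\frac{Q(\kappa+1)}{Q(\kappa)}=\ln\Big(1+\frac m\kappa\Big).
\]
This gives $\tau^*/\kappa\to0$, so $0<\Theta^*(\kappa)\le m\tau^*/\kappa\to0$. A nonconstant real-analytic function on an interval has level sets without accumulation points in the interval, and only finitely many levels occur because $0<\Theta^*<m\pi/2$.
\end{proof}

For the rest of the paper fix $m\ge12$ and $\kappa\in(0,\kappa_m)$ with $\Theta^*(\kappa)\notin2\pi\mathbb Z$, and let $p=1+\frac m\kappa$. Then $K\ge3$, and \eqref{eq:char} has no root on the line $\operatorname{Re}z=\kappa$.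

\subsection{Inverting $-\Delta_\mu$ for large $\mu$}\label{sub:operators}
The term $2\varepsilon s\,\partial_s^2$ has higher order than the limit operator, so it is not a small perturbation at the level of differential operators. We pass to the inverses, on spaces that encode the expected decay. For $\sigma>0$ let
\[
X_\sigma=\Big\{f\in C[0,\infty):\|f\|_\sigma=\sup_{s\ge0}(1+s)^\sigma|f(s)|<\infty\Big\},
\]
a Banach space of real functions of $s$. The decaying inverse of $-\partial_s$ is $G_0f(s)=\int_s^\infty f(t)\,dt$, and $G_0(1+s)^{-\sigma-1}=\frac1\sigma(1+s)^{-\sigma}$ gives $\|G_0\|_{X_{\sigma+1}\to X_\sigma}\le\frac1\sigma$. For $\varepsilon>0$ the equation $Dw=f$ reads $2\varepsilon sg'+(1+\varepsilon)g=f$ for $g=-w_s$. Since $\varepsilon n=1+\varepsilon$, this is $(s^{n/2}g)'=\frac1{2\varepsilon}s^{n/2-1}f$. Its solution bounded at $0$ is $g=A_\varepsilon f$, and we define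
\[
A_\varepsilon f(s)=\frac1{2\varepsilon}\int_0^1t^{n/2-1}f(st)\,dt,\qquad G_\varepsilon=G_0A_\varepsilon .
\]
The operator $A_\varepsilon$ averages $f$ against a density that concentrates at $t=1$ as $\varepsilon\to0$. It does not converge to the identity in norm: testing on narrow bumps at $s=1$ gives $\|A_\varepsilon-I\|\ge1$ on $X_\sigma$. The composition with $G_0$ does converge, because $G_0f$ has a modulus of continuity controlled by the norm of $f$.

\begin{lemma}\label{lem:G}
Let $\sigma>0$ and $0<\varepsilon<\frac1{2\sigma+1}$. Then $G_\varepsilon$ maps $X_{\sigma+1}$ boundedly into $X_\sigma$, and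
\begin{equation}\label{eq:Gconv}
\|G_\varepsilon-G_0\|_{X_{\sigma+1}\to X_\sigma}\le\frac{2\varepsilon}{(1-\varepsilon-2\varepsilon\sigma)^2}+\frac{\varepsilon}{(1-\varepsilon)\sigma}.
\end{equation}
If $w=G_\varepsilon f$ and both are regarded as functions of $r$, then $r^\mu\frac{dw}{dr}=-\int_0^rt^\mu f\,dt$.
\end{lemma}

\begin{proof}
Note that $2\varepsilon(\frac n2-1-\sigma)=1-\varepsilon-2\varepsilon\sigma>0$, and that $1+st\ge t(1+s)$ for $0\le t\le1$. Hence $|A_\varepsilon f(s)|\le\frac1{2\varepsilon}\int_0^1t^{n/2-2-\sigma}dt\;\|f\|_{\sigma+1}(1+s)^{-\sigma-1}$ with a finite integral. So $A_\varepsilon$ is bounded on $X_{\sigma+1}$, and Fubini's theorem applies below.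

Let $F=G_0f$. Since $\int_s^\infty f(s't)\,ds'=F(st)/t$, we have $G_\varepsilon f(s)=\frac1{2\varepsilon}\int_0^1t^{n/2-2}F(st)\,dt$, and $\frac1{2\varepsilon}\int_0^1t^{n/2-2}\,dt=\frac1{1-\varepsilon}$. Moreover
\[
|F(st)-F(s)|\le\|f\|_{\sigma+1}(1+st)^{-\sigma}\ln\frac{1+s}{1+st}\le\|f\|_{\sigma+1}\,t^{-\sigma}(1+s)^{-\sigma}\ln\frac1t .
\]
With $\int_0^1t^{\gamma-1}\ln\frac1t\,dt=\gamma^{-2}$ for $\gamma=\frac n2-1-\sigma$ we obtain
\[
\Big\|G_\varepsilon f-\frac F{1-\varepsilon}\Big\|_\sigma\le\frac1{2\varepsilon\gamma^2}\|f\|_{\sigma+1}=\frac{2\varepsilon}{(1-\varepsilon-2\varepsilon\sigma)^2}\|f\|_{\sigma+1},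
\]
and $\|\frac F{1-\varepsilon}-F\|_\sigma\le\frac\varepsilon{(1-\varepsilon)\sigma}\|f\|_{\sigma+1}$. This proves \eqref{eq:Gconv}.

For the last claim, $g=A_\varepsilon f$ satisfies $s^{n/2}g(s)=\frac\mu2\int_0^s\sigma'^{\,n/2-1}f(\sigma')\,d\sigma'$. Substituting $\sigma'=t^2/(2\mu)$, $d\sigma'=t\,dt/\mu$, and $s=r^2/(2\mu)$ gives $r^ng=\mu\int_0^rt^\mu f\,dt$. Since $\frac{dw}{dr}=\frac r\mu w_s=-\frac r\mu g$, the claim follows.
\end{proof}

Let $\varepsilon<\frac1{2(\kappa+m)-1}$, so that the lemma applies for $\sigma=\kappa,\dots,\kappa+m-1$. Along the chain $X_{\kappa+m}\to X_{\kappa+m-1}\to\dots\to X_\kappa$ write $G_\varepsilon^m-G_0^m=\sum_{i=0}^{m-1}G_\varepsilon^i(G_\varepsilon-G_0)G_0^{m-1-i}$. By \eqref{eq:Gconv},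
\begin{equation}\label{eq:Gm}
\|G_\varepsilon^m-G_0^m\|_{X_{\kappa+m}\to X_\kappa}\to0\qquad(\varepsilon\to0).
\end{equation}

The nonlinearity fits the chain exactly. The map $\mathcal N(w)=|w|^p$ is $C^1$ from $X_\kappa$ to $X_{\kappa+m}$, with $\mathcal N'(w)\varphi=p|w|^{p-2}w\,\varphi$. Indeed, $(1+s)^{\kappa+m}|w|^p=|(1+s)^\kappa w|^p$ because $\kappa p=\kappa+m$. After multiplication by the weights, $\mathcal N$ is composition with $\Gamma(t)=|t|^p$ on the space of bounded continuous functions. This is $C^1$ because $\Gamma'$ is uniformly continuous on bounded intervals, so that $|\Gamma(t+h)-\Gamma(t)-\Gamma'(t)h|=o(|h|)$ uniformly for bounded $t$.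

If $w\in X_\kappa$ solves
\begin{equation}\label{eq:fixed}
w=G_\varepsilon^m\mathcal N(w)
\end{equation}
with $\varepsilon>0$, then by Lemma~\ref{lem:G} the functions $w_i=G_\varepsilon^{m+1-i}\mathcal N(w)$ satisfy \eqref{eq:regular} on $[0,\infty)$ with $w_1=w$. So $u=(-1)^mw$ is an entire solution of \eqref{eq:main} for $\mu=1/\varepsilon$. For $\varepsilon=0$, $w_0$ solves \eqref{eq:fixed}, since $G_0^m\big(c^p(1+s)^{-\kappa-m}\big)=\frac{c^p}{Q(\kappa)}(1+s)^{-\kappa}=w_0$.

\subsection{The linearized limit operator}\label{sub:linear}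
The derivative of $w\mapsto w-G_0^m\mathcal N(w)$ at $w_0$ is
\[
\mathcal L\varphi=\varphi-q\,G_0^m\big((1+s)^{-m}\varphi\big),\qquad\mathcal L:X_\kappa\to X_\kappa .
\]

\begin{lemma}\label{lem:L}
The operator $\mathcal L$ is onto, $\dim\ker\mathcal L=K\ge3$, and $(1+s)^{-\kappa-1}\in\ker\mathcal L$.
\end{lemma}

\begin{proof}
The variable $x=\ln(1+s)\in[0,\infty)$ produces constant coefficients, and $X_\kappa$ consists of the functions $e^{-\kappa x}\psi(x)$ with $\psi$ bounded and continuous. From $(1+s)^m\partial_s^m=\prod_{j=0}^{m-1}(\partial_x-j)$ we get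
\begin{equation}\label{eq:conj}
(1+s)^m(-\partial_s)^m\big(e^{-\kappa x}\psi\big)=e^{-\kappa x}Q(\kappa-\partial_x)\psi .
\end{equation}
Put $\chi(\lambda)=Q(\kappa-\lambda)-q=(-1)^m\prod_{l=1}^m(\lambda-\lambda_l)$. By Lemma~\ref{lem:count}, no $\lambda_l$ is purely imaginary or zero, and exactly $K$ of them have negative real part.

\emph{Reduction.} Let $g=e^{-\kappa x}h\in X_\kappa$ and let $\psi$ be bounded and continuous. We claim that
\begin{equation}\label{eq:equiv}
\mathcal L\big(g+e^{-\kappa x}\psi\big)=g\iff\psi\in C^m\ \text{and}\ \chi(\partial_x)\psi=qh .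
\end{equation}
Put $\varphi_1=e^{-\kappa x}\psi$ and $k=q(1+s)^{-m}(g+\varphi_1)\in X_{\kappa+m}$. The left side says $\varphi_1=G_0^mk$. By \eqref{eq:conj}, the right side says $\varphi_1\in C^m$ and $(-\partial_s)^m\varphi_1=k$. The first implies the second. Conversely, if the second holds, then $\varphi_1-G_0^mk$ is a polynomial in $s$ of degree less than $m$ that lies in $X_\kappa$; it tends to $0$, so it vanishes.

\emph{Onto.} We need a bounded solution of $\chi(\partial_x)\psi=qh$. Put $\psi_{m+1}=(-1)^mqh$ and solve $(\partial_x-\lambda_l)\psi_l=\psi_{l+1}$ for $l=m,\dots,1$ by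
\[
\psi_l(x)=\int_0^xe^{\lambda_l(x-t)}\psi_{l+1}(t)\,dt\quad(\operatorname{Re}\lambda_l<0),
\]
\[
\psi_l(x)=-\int_x^\infty e^{\lambda_l(x-t)}\psi_{l+1}(t)\,dt\quad(\operatorname{Re}\lambda_l>0).
\]
In both cases $\sup|\psi_l|\le\sup|\psi_{l+1}|/|\operatorname{Re}\lambda_l|$. The function $\psi_1$ is bounded, of class $C^m$, and solves the equation; as $\chi$ and $h$ are real, so does $\psi=\operatorname{Re}\psi_1$.

\emph{Kernel.} By \eqref{eq:equiv} with $g=0$, $\ker\mathcal L$ is isomorphic to the space of bounded real solutions of $\chi(\partial_x)\psi=0$ on $[0,\infty)$. The solutions are combinations of $x^je^{\lambda x}$, where $\lambda$ is a root of $\chi$ and $j$ is less than its multiplicity. As no root has real part zero, a solution is bounded exactly when only roots with negative real part occur. These roots are symmetric under conjugation, so the real dimension is $K$. Finally $\chi(-1)=Q(\kappa+1)-q=0$, which gives the element $e^{-\kappa x}e^{-x}=(1+s)^{-\kappa-1}$.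
\end{proof}

\begin{remark}
The condition $\Theta^*(\kappa)\notin2\pi\mathbb Z$, and with it the discrete exceptional set in Theorem~\ref{thm:counter}, is needed for surjectivity. If $\chi$ has the simple roots $\pm i\tau$, $\tau>0$, then $\chi(\partial_x)\psi=\cos\tau x$ has the particular solution $\operatorname{Re}\big(xe^{i\tau x}/\chi'(i\tau)\big)$, whose linear growth no homogeneous solution cancels. By \eqref{eq:equiv}, $\mathcal L$ is then not onto.
\end{remark}

\subsection{Perturbation}\label{sub:perturb}
Two points need care. The solutions we find must lie on different scaling orbits, so we add the normalization $w(0)=c$; this removes one dimension from the kernel. And the dependence on $\varepsilon$ is only known to be continuous at $\varepsilon=0$, by \eqref{eq:Gm}, so we write out the contraction argument behind the implicit function theorem, with constants uniform in $\varepsilon$.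

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Put $p_m=1+m/\kappa_m$. The map $\kappa\mapsto1+m/\kappa$ is a homeomorphism of $(0,\kappa_m)$ onto $(p_m,\infty)$, so by Lemma~\ref{lem:discrete} the values $p>p_m$ with $\Theta^*(\frac m{p-1})\in2\pi\mathbb Z$ form a discrete set. Fix $p>p_m$ outside it; then Lemma~\ref{lem:L} applies.

For small $\varepsilon\ge0$ define the $C^1$ map
\[
\mathcal G_\varepsilon:X_\kappa\to X_\kappa\times\mathbb R,\qquad\mathcal G_\varepsilon(w)=\big(w-G_\varepsilon^m\mathcal N(w),\;w(0)-c\big).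
\]
Then $\mathcal G_0(w_0)=0$, and $\mathcal T:=\mathcal G_0'(w_0)$ is given by $\mathcal T\varphi=(\mathcal L\varphi,\varphi(0))$. The operator $\mathcal T$ is onto: given $(g,t)$, solve $\mathcal L\varphi=g$ and add the multiple of $(1+s)^{-\kappa-1}$ that makes $\varphi(0)=t$. Its kernel $Z$ is the kernel of the nonzero functional $\varphi\mapsto\varphi(0)$ on $\ker\mathcal L$, so $\dim Z=K-1\ge2$. A finite-dimensional subspace of a Banach space has a closed complement, $X_\kappa=Z\oplus Y$. The restriction $\mathcal T|_Y$ is a bounded bijection onto $X_\kappa\times\mathbb R$, and its inverse $\mathcal R:X_\kappa\times\mathbb R\to Y$ is bounded by the open mapping theorem.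

We have
\[
\|\mathcal G_\varepsilon'(w)-\mathcal T\|\le\|G_\varepsilon^m-G_0^m\|\,\|\mathcal N'(w)\|+\|G_0^m\|\,\|\mathcal N'(w)-\mathcal N'(w_0)\| ,
\]
and $\mathcal G_\varepsilon(w_0)=\big((G_0^m-G_\varepsilon^m)\mathcal N(w_0),0\big)$. By \eqref{eq:Gm} and the continuity of $\mathcal N'$, there are $\eta,\varepsilon_1>0$ such that $\|\mathcal G_\varepsilon'(w)-\mathcal T\|\le\frac1{2\|\mathcal R\|}$ for $\|w-w_0\|_\kappa\le2\eta$ and $\varepsilon\le\varepsilon_1$. There $\|\mathcal G_\varepsilon'(w)\|\le M:=\|\mathcal T\|+\frac1{2\|\mathcal R\|}$. Decrease $\varepsilon_1$ and choose $\delta\in(0,\eta]$ so that $\|\mathcal R\|\big(\|\mathcal G_\varepsilon(w_0)\|+M\delta\big)\le\frac\eta2$ for $\varepsilon\le\varepsilon_1$.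

Fix $0<\varepsilon\le\varepsilon_1$, and let $B_\delta=\{v\in Z:\|v\|_\kappa\le\delta\}$, a closed ball of dimension $K-1$. For $v\in B_\delta$ define on $\{y\in Y:\|y\|_\kappa\le\eta\}$ the map
\[
F_v(y)=y-\mathcal R\,\mathcal G_\varepsilon(w_0+v+y)\in Y .
\]
Since $\mathcal R\mathcal T|_Y$ is the identity, $F_v'(y)=\mathcal R\big(\mathcal T-\mathcal G_\varepsilon'(w_0+v+y)\big)|_Y$ has norm at most $\frac12$, so $F_v$ is Lipschitz with constant $\frac12$ by the mean value inequality. Also $\|F_v(0)\|\le\|\mathcal R\|(\|\mathcal G_\varepsilon(w_0)\|+M\|v\|)\le\frac\eta2$, so $\|F_v(y)\|\le\frac\eta2+\frac12\|y\|\le\eta$. Let $y(v)$ be the unique fixed point. From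
\[
\|y(v)-y(v')\|\le\tfrac12\|y(v)-y(v')\|+\|F_v(y(v'))-F_{v'}(y(v'))\|
\]
we get $\|y(v)-y(v')\|\le2\|\mathcal R\|M\|v-v'\|$, so $w^{(v)}=w_0+v+y(v)$ depends continuously on $v$. As $\mathcal R$ is injective, $\mathcal G_\varepsilon(w^{(v)})=0$: the function $w^{(v)}$ solves \eqref{eq:fixed}, and $w^{(v)}(0)=c$. The map $v\mapsto w^{(v)}$ is injective, because $v$ is the $Z$-component of $w^{(v)}-w_0$.

Let $\xi(v)$ be the initial data of the entire solution $(-1)^mw^{(v)}$ of \eqref{eq:main} with $\mu=1/\varepsilon$. Since $u_i=(-1)^{m+i-1}w_i$,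
\[
\xi_i(v)=(-1)^{m+i-1}\big(G_\varepsilon^{m+1-i}\mathcal N(w^{(v)})\big)(0),
\]
which is continuous in $v$. The map $v\mapsto\xi(v)$ is injective, because the data determine the solution. All $\xi(v)$ have the same first coordinate $(-1)^mc\ne0$, so $\xi(v')=\lambda*\xi(v)$ forces $\lambda^\alpha=1$, hence $\lambda=1$ and $v'=v$. Thus $v\mapsto\pi(\xi(v))$ is a continuous injective map of the compact ball $B_\delta$ into $E$, and therefore a homeomorphism onto its image.

Equation \eqref{eq:main} is supercritical when $\omega>0$, that is when $\mu+1>2m+2\alpha$. Put $\mu_0=\max\{1/\varepsilon_1,\,2m+2\alpha\}$. For every real $\mu\ge\mu_0$ the equation is supercritical, and $E$ contains a homeomorphic copy of a closed ball of dimension $K-1\ge2$. Since $\pi(\mathcal H)\cap E=\emptyset$, the image $\pi(\mathcal H)$ omits more than one point of $S$ and is not of the form $S\setminus\{\xi_0\}$.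
\end{proof}

\begin{thebibliography}{9}

\bibitem{LRS}
\emph{Large radial solutions of a polyharmonic equation with superlinear growth},
\texttt{http://blogs.mat.ucm.es/\allowbreak jidiaz/\allowbreak wp-content/\allowbreak uploads/\allowbreak sites/\allowbreak 31/\allowbreak 2017/\allowbreak 09/\allowbreak A140.pdf}

\end{thebibliography}
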